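\title{Bi-quasiconvexity and lower semicontinuity on bi-Lipschitz homeomorphisms in three dimensions}

\begin{abstract}
Let $\Omega\subset\mathbb{R}^3$ be a bounded Lipschitz domain and $W$ a stored energy density that is continuous on matrices of positive determinant. We prove that $y\mapsto\int_\Omega W(\nabla y)\,dx$ is lower semicontinuous along weakly$^*$ convergent sequences of uniformly bi-Lipschitz, orientation preserving homeomorphisms if and only if $W$ is bi-quasiconvex, that is, satisfies the quasiconvexity inequality for bi-Lipschitz test maps. The core of the proof is a cut-off: a bi-Lipschitz map that is uniformly close to an affine map on a cube can be given exactly affine boundary values by changing it in a thin layer, with a bi-Lipschitz constant that does not depend on the thickness of the layer. The cut-off is carried out handle by handle, with a quantitative form of Sullivan's hyperbolic version of Kirby's torus trick and a quantitative bi-Lipschitz Schoenflies lemma.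
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $\Omega\subset\mathbb{R}^3$ be a bounded Lipschitz domain, let $\mathbb{R}^{3\times3}_+=\{F:\det F>0\}$, and let $W:\mathbb{R}^{3\times3}\to\mathbb{R}\cup\{+\infty\}$ be a stored energy density with the following properties:
\begin{itemize}
\item[(W1)] $W$ is real-valued and continuous on $\mathbb{R}^{3\times3}_+$;
\item[(W2)] $W(RF)=W(F)$ for all $R\in SO(3)$ and all $F\in\mathbb{R}^{3\times3}$;
\item[(W3)] $W(F)\to+\infty$ as $\det F\to0_+$;
\item[(W4)] $W(F)=+\infty$ if $\det F\le0$.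
\end{itemize}
A deformation $y:\Omega\to\mathbb{R}^3$ has energy $\int_\Omega W(\nabla y)\,dx$. Conditions (W3) and (W4) penalize the compression of volume to zero and forbid the reversal of orientation, but they are conditions on the gradient only, and they do not keep two distant parts of $\Omega$ from being mapped to the same place. To exclude this one builds injectivity into the class of competitors. Let $\mathcal{A}=\mathcal{A}(\Omega)$ be the set of all homeomorphisms $y$ of $\Omega$ onto $y(\Omega)\subset\mathbb{R}^3$ such that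
\[
y\in W^{1,\infty}(\Omega;\mathbb{R}^3),\qquad y^{-1}\in W^{1,\infty}(y(\Omega);\Omega),\qquad \det\nabla y>0\ \text{ a.e. in }\Omega .
\]
These are the bi-Lipschitz, orientation preserving homeomorphisms. We write $y_j\xrightarrow{*}y$ if $y_j,y\in\mathcal{A}$,
\[
\sup_j\big(\|y_j\|_{W^{1,\infty}}+\|y_j^{-1}\|_{W^{1,\infty}}\big)<\infty,
\]
and $y_j\to y$ weakly$^*$ in $W^{1,\infty}(\Omega;\mathbb{R}^3)$. We ask for which $W$
\begin{equation}\label{eq:lsc}
\int_\Omega W(\nabla y)\,dx\le\liminf_{j\to\infty}\int_\Omega W(\nabla y_j)\,dx\qquad\text{whenever }y_j\xrightarrow{*}y .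
\end{equation}

\begin{definition}\label{def:bqc}
$W$ is \emph{bi-quasiconvex} if $W(Y)\le|\Omega|^{-1}\int_\Omega W(\nabla\varphi)\,dx$ for all $Y$ with $\det Y>0$ and all $\varphi\in\mathcal{A}$ with $\varphi=Yx$ on $\partial\Omega$.
\end{definition}

The definition says that among admissible deformations with given affine boundary values the homogeneous one has the least energy. It involves only the values of $W$ on $\mathbb{R}^{3\times3}_+$, and it does not depend on the test domain (Lemma~\ref{lem:transplant}).

\begin{example}\label{ex:det}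
Let $g:(0,\infty)\to\mathbb{R}$ be continuous and $W(F)=g(\det F)$ for $\det F>0$, $W(F)=+\infty$ otherwise; (W1)--(W4) hold if $g(t)\to\infty$ as $t\to0_+$, for instance for $g=-\log$. Then $W$ is bi-quasiconvex if and only if $g$ is convex. Indeed, a test map $\varphi$ satisfies $\varphi(\Omega)=Y\Omega$ (Lemma~\ref{lem:extension}), so $\int_\Omega\det\nabla\varphi\,dx=|\varphi(\Omega)|=|\Omega|\det Y$ by the area formula, and for convex $g$ Jensen's inequality gives the claim. Conversely, let $t=\lambda t_1+(1-\lambda)t_2$ with $t_1,t_2>0$, $0<\lambda<1$, and on the unit ball let $\varphi(x)=\rho(|x|)x/|x|$, where $\rho(r)^3=t_1r^3$ for $r^3\le\lambda$ and $\rho(r)^3=t_1\lambda+t_2(r^3-\lambda)$ for $\lambda\le r^3\le1$. The derivative $\rho'$ is bounded above and below, so $\varphi$ is bi-Lipschitz (Lemma~\ref{lem:radial}); $\varphi=t^{1/3}x$ on the unit sphere; and $\det\nabla\varphi=\rho'\rho^2/r^2=(\rho^3)'/(3r^2)$ equals $t_1$ on a fraction $\lambda$ of the ball and $t_2$ on the rest. Bi-quasiconvexity gives $g(t)\le\lambda g(t_1)+(1-\lambda)g(t_2)$.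
\end{example}

One expects \eqref{eq:lsc} to be equivalent to bi-quasiconvexity for two reasons. Small copies of a test map $\varphi$, placed side by side, form a sequence that converges to the affine map $Yx$ and carries the average energy of $\varphi$; so \eqref{eq:lsc} forces the inequality of Definition~\ref{def:bqc}. Conversely, if $y_j\xrightarrow{*}y$, then on a small cube around a point where $y$ is differentiable the maps $y_j$ are almost affine, and if they were exactly affine on the boundary of the cube they would be test maps. In the plane, with the two-dimensional analogues of (W1)--(W4), $\mathcal{A}$ and $\xrightarrow{*}$, the equivalence is a theorem of Bene\v{s}ov\'a and Kru\v{z}\'{\i}k (2013). The three-dimensional statement was posed as a conjecture in \cite{Problem}. We prove it.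

\begin{theorem}\label{thm:main}
Let $\Omega\subset\mathbb{R}^3$, $W$, $\mathcal{A}$ and $\xrightarrow{*}$ be as above. Then \eqref{eq:lsc} holds if and only if $W$ is bi-quasiconvex.
\end{theorem}

Of the assumptions on $W$, only the continuity on $\mathbb{R}^{3\times3}_+$ is used; (W2)--(W4) are not needed. The reason is that along a sequence $y_j\xrightarrow{*}y$ the gradients stay in a compact subset of $\mathbb{R}^{3\times3}_+$ (Lemma~\ref{lem:local}).

Section~\ref{sec:idea} states the cut-off on which the theorem rests and shows the method in dimension one. After the tools of Section~\ref{sec:tools}, Section~\ref{sec:class} treats the class $\mathcal{A}$ and necessity. The rest is a chain of reductions: sufficiency follows from the cut-off (Section~\ref{sec:suff}), the cut-off from a handle lemma (Section~\ref{sec:cells}), and the handle lemma is proved in Sections~\ref{sec:squeeze}--\ref{sec:handle}. Section~\ref{sec:compl} contains complements that are not used for Theorem~\ref{thm:main}: $\mathcal{A}$ is closed under the convergence considered, integrands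 may depend on $x$ and $y$, and the role of the dimension is isolated.

\section{The cut-off problem and the idea of its solution}\label{sec:idea}

From now on $n\ge2$ unless stated otherwise; $\mathcal{A}(D)$, $\xrightarrow{*}$ and bi-quasiconvexity are defined for bounded Lipschitz domains $D\subset\mathbb{R}^n$ and continuous $W:\mathbb{R}^{n\times n}_+\to\mathbb{R}$ by the same words as for $n=3$. We write $|\cdot|$ for the Euclidean norm of a vector and the operator norm of a matrix, $B^m(r)$ for the closed ball of radius $r$ about $0$ in $\mathbb{R}^m$ (with $\mathbb{R}^0=\{0\}$), $B(x,r)$ for an open ball, and $N(E,r)=\{x:\operatorname{dist}(x,E)\le r\}$. A map $f$ between metric spaces is \emph{$L$-bi-Lipschitz} ($L\ge1$) if $d(p,q)/L\le d(f(p),f(q))\le L\,d(p,q)$ for all $p,q$.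

\subsection{The cut-off}

The dimension enters the argument only through a property called \emph{admissibility} (Definition~\ref{def:Im}); the dimensions $2$ and $3$ are admissible (Proposition~\ref{prop:Im}).

\begin{proposition}[Cut-off]\label{prop:cutoff}
Let $n\ge2$ be admissible. For every $L\ge1$ there are $\delta>0$ and $L^*\ge1$ such that the following holds for every integer $N\ge1$ and $Q=[0,N]^n$. If $h:N(Q,1)\to\mathbb{R}^n$ is $L$-bi-Lipschitz and $|h-\mathrm{id}|\le\delta$, then there is an $L^*$-bi-Lipschitz homeomorphism $\varphi:Q\to Q$ with $\varphi=\mathrm{id}$ in a neighborhood of $\partial Q$ relative to $Q$ and $\varphi=h$ on $\{x\in Q:\operatorname{dist}(x,\partial Q)\ge\frac12\}$.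
\end{proposition}

The scaling is chosen so that the layer in which $h$ is changed has thickness $\frac12$; relative to the cube it occupies a volume fraction of order $1/N$. The point is that $\delta$ and $L^*$ do not depend on $N$. In the application the layer costs an energy of order $1/N$ times the maximum of $|W|$ over gradients of $L^*$-bi-Lipschitz maps. Nothing is assumed about the growth of $W$, so this cost tends to zero only because $L^*$ stays fixed as $N\to\infty$.

If injectivity were not required, one would take $\varphi=\mathrm{id}+\eta\,(h-\mathrm{id})$ with a Lipschitz function $\eta$ that vanishes on $\partial Q$ and equals $1$ at distance $\ge\frac12$ from it. Its gradient is $\eta\nabla h+(1-\eta)I$ plus a term of size $O(\delta)$. But closeness of $h$ to the identity says nothing about $\nabla h$, and the segment from $I$ to $\nabla h$ may pass through singular matrices.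

\begin{example}[A small twist]\label{ex:twist}
Fix $x_*\in\mathbb{R}^n$ and $r>0$. Let $\vartheta=\pi$ on $[0,r/2]$, $\vartheta=0$ on $[r,\infty)$, linear between, let $R_\vartheta$ be the rotation by the angle $\vartheta$ in the $x_1x_2$-plane, and put $h(x)=x_*+R_{\vartheta(|x-x_*|)}(x-x_*)$. This map preserves the spheres about $x_*$, its inverse is given by the same formula with $-\vartheta$, and $|\nabla h|\le1+r\sup|\vartheta'|=1+2\pi$. So $h$ is $(1+2\pi)$-bi-Lipschitz for every $r$, and $|h-\mathrm{id}|\le2r$. Choose $x_*$ with $\eta(x_*)=\frac12$. Near $x_*$ we have $\varphi(x)=x-2\eta(x)P(x-x_*)$, with $P$ the orthogonal projection onto the $x_1x_2$-plane, so $\nabla\varphi(x_*)=I-P$ is singular and $\varphi$ is not bi-Lipschitz, however small $r$ is.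
\end{example}

To obtain constants independent of $N$ we divide $\partial Q$ into unit cells and straighten $h$ first near the vertices, then near the edges, then near the faces. Each step is a problem of unit size, the steps belonging to cells of the same dimension do not interact, and there are only $n$ dimensions of cells. The problem near a vertex is the following: \emph{given $h$ on a ball about $0$, bi-Lipschitz and close to the identity, find a bi-Lipschitz homeomorphism $g$ of $\mathbb{R}^n$ with $g=h$ near $0$ and $g=\mathrm{id}$ outside the unit ball.} Then $g^{-1}\circ h$ is the identity near $0$, and it equals $h$ wherever $h$ takes values outside the unit ball. Only compositions of homeomorphisms occur, so injectivity is never in danger.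

\subsection{The method on the line}\label{sec:model}

For $n=1$ the vertex problem is solved by linear interpolation. We solve it in another way, which uses the order of the line at one point only and is the pattern for the general proof. Let $h:[-1,1]\to\mathbb{R}$ be $L$-bi-Lipschitz with $|h-\mathrm{id}|\le\delta\le\frac14$. Since $h$ is injective and $h(-1)<h(1)$, it is increasing.

\emph{Wrap.} Let $\Sigma=\mathbb{R}/4\mathbb{Z}$. The circle $\Sigma$ with the class of $2$ removed is the interval $(-2,2)$, so $h$ defines a map from the arc $[-1,1]$ into $\Sigma$.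

\emph{Fill.} Map the remaining arc $[1,3]$ affinely onto $[h(1),h(-1)+4]$. The slope is $\frac12(4+h(-1)-h(1))\in[1-\delta,1+\delta]$. We now have a homeomorphism of $\Sigma$.

\emph{Lift.} Its lift $H:\mathbb{R}\to\mathbb{R}$ is $h$ on $[-1,1]$, affine on $[1,3]$, and $H(t+4)=H(t)+4$. It is $\max(L,2)$-bi-Lipschitz, and $|H-\mathrm{id}|\le\delta$ on all of $\mathbb{R}$.

\emph{Squeeze.} Let $\Psi:\mathbb{R}\to(-1,1)$ be odd, $\Psi(t)=t$ on $[0,\frac12]$, $\Psi(t)=1-\frac12e^{1-2t}$ for $t\ge\frac12$. Then $\Psi'(t)=\exp(-\max\{0,2|t|-1\})$, hence $\Psi'(t_1)/\Psi'(t)\le e^{2|t_1-t|}$. Put $g=\Psi H\Psi^{-1}$ on $(-1,1)$ and $g=\mathrm{id}$ elsewhere. This is an increasing homeomorphism of $\mathbb{R}$, and $g'(\Psi(t))=\Psi'(H(t))H'(t)/\Psi'(t)$ lies between $1/L'$ and $L'=e^{2\delta}\max(L,2)$ a.e. For $|t|\le\frac14$ both $t$ and $h(t)$ lie in $[-\frac12,\frac12]$, where $\Psi=\mathrm{id}$, so $g=h$ on $[-\frac14,\frac14]$.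

Two features carry over. First, passing to the compact manifold $\Sigma$ replaces the task of extending $h$ to an unbounded space by the task of filling one hole. Second, the last step needs only that $H$ moves points a \emph{bounded} distance: points at bounded distance are shrunk by comparable factors, and near $\pm1$ the factor tends to zero, so that $g$ joins the identity. In the variable $x=\Psi(t)$ the length element is $dt=dx/w(x)$ with $w(x)=\min\{1,2(1-|x|)\}$.

In dimension $m\ge2$ each move but the lift needs a new ingredient. For the wrap we have an immersion of the punctured manifold in $\mathbb{R}^m$ instead of an embedding; this suffices because $h$ moves points so little that it can be pulled back in local charts. The hole is a ball, and filling it is a Schoenflies problem (Section~\ref{sec:schoen}). For the squeeze, the obvious choice $\Sigma=\mathbb{R}^m/\mathbb{Z}^m$ fails. Take $m=2$, $\Psi(x)=x/(1+|x|)$ and the lift $H(x_1,x_2)=(x_1,x_2+\varepsilon\sin2\pi x_1)$ of a diffeomorphism of the torus. At the fixed point $(r,0)$, $r\in\mathbb{N}$,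 of $H$ we have $D\Psi=\operatorname{diag}((1+r)^{-2},(1+r)^{-1})$, so the derivative of $\Psi H\Psi^{-1}$ at $\Psi(r,0)$ has the entry $(1+r)^{-1}\cdot2\pi\varepsilon\cdot(1+r)^2$, which is unbounded: $\Psi$ shrinks radial and tangential directions at different rates. One needs a geometry on the ball that is conformal to the Euclidean one, has length element comparable to $|dx|/w(x)$, and has compact quotients. This is hyperbolic geometry, and the resulting construction is a quantitative form of Sullivan's hyperbolic version of Kirby's torus trick.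

\subsection{The hyperbolic input}

Let $\mathbb{H}^m$ be the open unit ball of $\mathbb{R}^m$ with the Riemannian metric $2|dx|/(1-|x|^2)$ and its distance $d_{\mathbb{H}}$. We use that $\mathbb{H}^m$ is complete, that its isometries act transitively, and that $d_{\mathbb{H}}(0,x)=\log\frac{1+|x|}{1-|x|}$. If a discrete group $\Gamma$ of isometries acts freely, then $\Sigma=\mathbb{H}^m/\Gamma$ is a Riemannian manifold and the quotient map $\pi$ is a covering and a local isometry. An immersion between manifolds of equal dimension is a local diffeomorphism.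

\begin{definition}\label{def:Im}
Property $(\mathrm{I}_m)$ holds if there are a closed connected manifold $\Sigma=\mathbb{H}^m/\Gamma$, with $\Gamma$ a discrete group of isometries acting freely, a point $q\in\Sigma$ and a smooth immersion $\alpha_0:\Sigma\setminus\{q\}\to\mathbb{R}^m$. The dimension $n\ge2$ is \emph{admissible} if $(\mathrm{I}_m)$ holds for $1\le m\le n$.
\end{definition}

\begin{proposition}\label{prop:Im}
$(\mathrm{I}_1)$, $(\mathrm{I}_2)$ and $(\mathrm{I}_3)$ hold. Hence $n=2$ and $n=3$ are admissible.
\end{proposition}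

\begin{proof}
For $m=1$, $\mathbb{H}^1$ is isometric to $\mathbb{R}$; take a circle, which becomes an open interval when a point is removed. For $m=2,3$ we use the theorem that every smooth parallelizable $m$-manifold (one with trivial tangent bundle) without compact components immerses in $\mathbb{R}^m$ \cite{Hirsch}; for $m=3$ see also \cite{Whitehead}. The manifold $\Sigma\setminus\{q\}$ is connected and not compact, so only parallelizability is needed. For $m=2$ take the closed orientable surface of genus $2$ with a hyperbolic metric; after removal of a point it is an open orientable surface that deformation retracts onto a graph, over which every oriented plane bundle is trivial. For $m=3$ take a closed orientable hyperbolic $3$-manifold, for example the Seifert--Weber space (Seifert--Weber, 1933); orientable $3$-manifolds are parallelizable (Stiefel, 1935).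
\end{proof}

\section{Tools}\label{sec:tools}

\subsection{From local to global Lipschitz bounds}

All maps below are glued from pieces, and we need Lipschitz bounds that do not grow with the number of pieces. For a map $g$ between metric spaces put
\[
\operatorname{lip}g(p)=\limsup_{q\to p}\frac{d(g(q),g(p))}{d(q,p)} .
\]
If $\operatorname{lip}g(p)<\infty$ then $g$ is continuous at $p$, and for continuous $g$ we have the chain rule $\operatorname{lip}(f\circ g)(p)\le\operatorname{lip}f(g(p))\operatorname{lip}g(p)$.

\begin{lemma}\label{lem:glue}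
\begin{itemize}
\item[(a)] \emph{(Segments.)} If $g$ is continuous on a segment $[p,q]$, with values in a Euclidean space, and $\operatorname{lip}g\le C$ at all but finitely many points of the segment, then $|g(p)-g(q)|\le C|p-q|$.
\item[(b)] \emph{(Closed pieces.)} If a metric space is covered by a locally finite family of closed sets and $g$ is $C$-Lipschitz on each of them, then $\operatorname{lip}g\le C$ everywhere.
\item[(c)] \emph{(Distant pairs.)} If $Z$ is a subset of a metric space $X$ and $g:Z\to X$ satisfies $d(g(p),p)\le\delta$ for all $p$, then $\frac12d(p,q)\le d(g(p),g(q))\le2d(p,q)$ whenever $d(p,q)\ge4\delta$.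
\end{itemize}
In particular, a bijection $g$ of $\mathbb{R}^n$ with $\operatorname{lip}g,\operatorname{lip}g^{-1}\le C$ everywhere is $C$-bi-Lipschitz.
\end{lemma}

\begin{proof}
(a) It suffices to treat closed subsegments free of exceptional points; the general case follows by continuity and the triangle inequality. Let $p_s=p+s(q-p)$, $\varepsilon>0$, and let $\tau$ be the supremum of the $t\in[0,1]$ such that $|g(p_s)-g(p)|\le(C+\varepsilon)s|q-p|$ for all $s\le t$. The inequality holds at $s=\tau$ by continuity. If $\tau<1$, then $|g(p_s)-g(p_\tau)|\le(C+\varepsilon)(s-\tau)|q-p|$ for $s$ slightly larger than $\tau$, and the inequality extends beyond $\tau$. So $\tau=1$; let $\varepsilon\to0$.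

(b) A point $p$ has a neighborhood that meets only those pieces that contain $p$.

(c) $|d(g(p),g(q))-d(p,q)|\le2\delta\le\frac12d(p,q)$.
\end{proof}

\begin{lemma}[Radial maps]\label{lem:radial}
Let $\|\cdot\|,\|\cdot\|'$ be norms on $\mathbb{R}^d$, let $I,J\subset[0,\infty)$ be closed intervals, both or neither containing $0$, and let $\rho:I\to J$ be an increasing bi-Lipschitz bijection. Then $R(x)=\rho(\|x\|)\,x/\|x\|'$, $R(0)=0$, is a bi-Lipschitz homeomorphism of $\{\|x\|\in I\}$ onto $\{\|x\|'\in J\}$, with a constant depending only on $\rho$ and the norms.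
\end{lemma}

\begin{proof}
We have $\rho(r)\le Cr$ on $I$: if $0\in I$ because $\rho(0)=0$, otherwise because $\rho$ is Lipschitz and $\min I>0$. Hence $|R(x)-R(0)|\le C|x|$. For $x,\bar x\ne0$ put $\theta=x/\|x\|'$, $\bar\theta=\bar x/\|\bar x\|'$. Then
\[
|R(x)-R(\bar x)|\le|\rho(\|x\|)-\rho(\|\bar x\|)|\,|\bar\theta|+\rho(\|x\|)\,|\theta-\bar\theta| .
\]
The first term is at most $C|x-\bar x|$. In the second, $\rho(\|x\|)\le C\|x\|'$, and $\|x\|'(\theta-\bar\theta)=x-\bar x+(\|\bar x\|'-\|x\|')\bar\theta$ has size at most $C|x-\bar x|$. So $R$ is Lipschitz. Since $\|R(x)\|'=\rho(\|x\|)$, the inverse is $z\mapsto\rho^{-1}(\|z\|')\,z/\|z\|$, which has the same form.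
\end{proof}

The lemma applies to increasing piecewise linear homeomorphisms $\rho$ with finitely many pieces.

\subsection{Facts from analysis and topology}

On a convex open set, $y\in W^{1,\infty}$ with $|\nabla y|\le M$ a.e.\ is $M$-Lipschitz. On a bounded Lipschitz domain $D$, a map in $W^{1,\infty}$ is Lipschitz with constant at most $C(D)\|\nabla y\|_\infty$; we always take the continuous representative, extended to $\overline D$. By the Arzel\`a--Ascoli theorem, a sequence that is bounded in $W^{1,\infty}(D)$ converges weakly$^*$ if and only if it converges uniformly. By Rademacher's theorem a locally Lipschitz map is differentiable a.e., and the derivative is the weak gradient. The boundary $\partial D$ is a null set, and each of its points is a limit of points outside $\overline D$.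

\emph{Invariance of domain:} a continuous injection between $n$-manifolds without boundary is an open map. \emph{Jordan--Brouwer theorem:} the complement of a subset of $\mathbb{R}^n$ homeomorphic to the $(n-1)$-sphere has exactly two components, one bounded and one unbounded, and the subset is the boundary of each.

For $D\subset\mathbb{R}^n$ bounded and open, $g:\overline D\to\mathbb{R}^n$ continuous and $p\notin g(\partial D)$, the \emph{Brouwer degree} $\deg(g,D,p)\in\mathbb{Z}$ depends only on $g|_{\partial D}$ and is invariant under homotopies of $g|_{\partial D}$ that avoid $p$; it is locally constant in $p$; it vanishes if $p\notin g(D)$; it does not change if $D$ is replaced by an open subset containing $g^{-1}(p)$ (excision); and it equals $\operatorname{sign}\det F$ if $g$ is affine with invertible linear part $F$ and $p\in g(D)$.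

\begin{lemma}[Orientation]\label{lem:orient}
Let $U\subset\mathbb{R}^n$ be open and connected and let $\Phi:U\to\mathbb{R}^n$ be injective and locally bi-Lipschitz. There is a sign $i(\Phi)\in\{+1,-1\}$ such that $\operatorname{sign}\det\nabla\Phi=i(\Phi)$ a.e. If $D\subset U$ is bounded and open, $\Phi|_D$ extends continuously to $\overline D$ and $p\notin\Phi(\partial D)$, then $\deg(\Phi,D,p)$ equals $i(\Phi)$ for $p\in\Phi(D)$ and $0$ otherwise. In particular, $\det\nabla\Phi>0$ a.e.\ as soon as this holds on a nonempty open subset.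
\end{lemma}

\begin{proof}
For $x\in U$ let $i(x)=\deg(\Phi,B,\Phi(x))$, with $B$ an open ball about $x$ and $\overline B\subset U$. By excision $i(x)$ does not depend on $B$, and $\deg(\Phi,D,\Phi(x))=i(x)$ for $x\in D$. For $x'$ near $x$, $i(x')=\deg(\Phi,B,\Phi(x'))=\deg(\Phi,B,\Phi(x))$, so $i$ is locally constant, hence constant. At a point $x$ of differentiability, $\Phi(x+v)=\Phi(x)+Fv+e(v)$ with $e(v)=o(|v|)$ and $|Fv|\ge|v|/L$ for a local bi-Lipschitz constant $L$. On a small sphere $|v|=r$ the homotopy $\Phi(x)+Fv+\tau e(v)$, $0\le\tau\le1$, avoids $\Phi(x)$, so $i(x)=\operatorname{sign}\det F$.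
\end{proof}

\section{The class $\mathcal{A}$ and necessity of bi-quasiconvexity}\label{sec:class}

The definition of $\mathcal{A}$ bounds $\nabla y^{-1}$ on $y(\Omega)$, a set that varies with $y$ and whose shape we do not control. The first lemma converts these bounds into a metric statement on balls whose size is uniform along a sequence. For $M\ge1$ the set
\[
\mathcal{K}_M=\{F:\det F>0,\ |F|\le M,\ |F^{-1}|\le M\}
\]
is compact in $\mathbb{R}^{n\times n}_+$, and we put $W_M=\max_{\mathcal{K}_M}|W|<\infty$.

\begin{lemma}\label{lem:local}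
Let $y\in\mathcal{A}(\Omega)$ with $|\nabla y|,|\nabla y^{-1}|\le M$ a.e., $M\ge1$, and let $B(x,r)\subset\Omega$. Then $y(B(x,r))\supset B(y(x),r/M)$, and $y$ is $M$-bi-Lipschitz on $B(x,r/M^2)$. Consequently $\nabla y\in\mathcal{K}_M$ a.e., and $|W(\nabla y)|\le W_M$ a.e.
\end{lemma}

\begin{proof}
The map $y$ is $M$-Lipschitz on $B(x,r)$. The set $y(\Omega)$ is open, and $y^{-1}$ is $M$-Lipschitz on balls in $y(\Omega)$, hence along segments in $y(\Omega)$ by Lemma~\ref{lem:glue}(a). Let $|v|=1$, $\gamma(t)=y(x)+tv$, and $t^*=\sup\{t\ge0:\gamma([0,t])\subset y(B(x,r))\}$. For $t<t^*$ we have $|y^{-1}(\gamma(t))-x|\le Mt$. If $t^*<r/M$, then $\gamma(t^*)$ lies in the compact set $y(\overline{B(x,Mt^*)})\subset y(B(x,r))$, and since $y(B(x,r))$ is open this contradicts the definition of $t^*$. This proves the inclusion. If $x',x''\in B(x,r/M^2)$, then $y(x'),y(x'')$ lie in the convex set $B(y(x),r/M)\subset y(\Omega)$, so $|x'-x''|\le M|y(x')-y(x'')|$. At a point of differentiability of an $M$-bi-Lipschitz map, $|v|/M\le|\nabla y\,v|\le M|v|$ for all $v$.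
\end{proof}

A test map is assumed injective only in the open domain. The next lemma shows that the boundary condition forces it to fit with the affine map outside. The Lipschitz property of $\partial D$ is used here, through the facts recalled in Section~\ref{sec:tools}.

\begin{lemma}[Extension]\label{lem:extension}
Let $D$ be a bounded Lipschitz domain, $\det Y>0$, $\varphi\in\mathcal{A}(D)$ and $\varphi=Yx$ on $\partial D$. Then $\varphi(D)=YD$, and the map $\Phi$ equal to $\varphi$ on $D$ and to $Yx$ elsewhere is a bi-Lipschitz homeomorphism of $\mathbb{R}^n$ with $\det\nabla\Phi>0$ a.e.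
\end{lemma}

\begin{proof}
For $p\notin Y\partial D$, $\deg(\varphi,D,p)=\deg(Y,D,p)$ is $1$ if $p\in YD$ and $0$ if $p\notin Y\overline D$. By Lemmas~\ref{lem:local} and~\ref{lem:orient}, $\deg(\varphi,D,p)$ is $1$ if $p\in\varphi(D)$ and $0$ otherwise. So $\varphi(D)\setminus Y\partial D=YD$. If the open set $\varphi(D)$ contained a point of $Y\partial D$, it would contain points outside $Y\overline D$, which has just been excluded. Thus $\varphi(D)=YD$, and $\Phi$ is a continuous bijection that is proper, hence a homeomorphism.

Let $M=\max(\|\nabla\varphi\|_\infty,|Y|)$; off $\partial D$ we have $\operatorname{lip}\Phi\le M$. If $[p,q]$ misses $\partial D$, then $|\Phi(p)-\Phi(q)|\le M|p-q|$ by Lemma~\ref{lem:glue}(a). Otherwise let $z,z'$ be the first and last points of $[p,q]$ on $\partial D$. Lemma~\ref{lem:glue}(a) applies to $[p,z]$ and $[z',q]$, and $|\Phi(z)-\Phi(z')|=|Y(z-z')|\le M|z-z'|$; adding the three estimates gives the same bound. The map $\Phi^{-1}$ is continuous, equals $\varphi^{-1}$ on $YD$ and $Y^{-1}$ elsewhere, so the argument applies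 to it with $Y\partial D$ in place of $\partial D$. Finally, $\partial D$ is a null set.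
\end{proof}

\begin{lemma}[Change of test domain]\label{lem:transplant}
Let $D,D'$ be bounded Lipschitz domains and let $\varphi$, $Y$ be as in Lemma~\ref{lem:extension}. There are $c>0$ and a bi-Lipschitz homeomorphism $\Phi'$ of $\mathbb{R}^n$ with $\det\nabla\Phi'>0$ a.e., $\Phi'=Yx$ off $D'$, and
\[
\int_{D'}\big(W(\nabla\Phi')-W(Y)\big)\,dx=c\int_D\big(W(\nabla\varphi)-W(Y)\big)\,dx
\]
for every continuous $W:\mathbb{R}^{n\times n}_+\to\mathbb{R}$. Consequently bi-quasiconvexity does not depend on the test domain.
\end{lemma}

\begin{proof}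
Choose $z$ and $r>0$ with $z+r\overline D\subset D'$, let $\Phi$ be the extension of $\varphi$ and put $\Phi'(x)=Yz+r\Phi((x-z)/r)$. Then $\Phi'=Yx$ off $z+rD$, and a change of variables gives the identity with $c=r^n$. The restriction $\Phi'|_{D'}$ belongs to $\mathcal{A}(D')$ and equals $Yx$ on $\partial D'$. So if $W$ is bi-quasiconvex with test domain $D'$, the left side is nonnegative, and $W$ is bi-quasiconvex with test domain $D$.
\end{proof}

\begin{lemma}[Oscillating sequences]\label{lem:osc}
Let $U=(0,1)^n$, $\det Y>0$, and let $\Phi$ be an $M'$-bi-Lipschitz homeomorphism of $\mathbb{R}^n$ with $\det\nabla\Phi>0$ a.e.\ and $\Phi=Yx$ off $U$. Let $P\subset\Omega$ be a closed cube of side $\ell$ with edges parallel to the axes. There are $y_j\xrightarrow{*}Yx$ in $\mathcal{A}(\Omega)$ with $y_j=Yx$ off $P$, $|y_j-Yx|\le\frac{\ell}{j}\sup|\Phi-Yx|$, $\nabla y_j\in\mathcal{K}_{M'}$ a.e., and $\int_PW(\nabla y_j)\,dx=\ell^n\int_UW(\nabla\Phi)\,dx$ for every continuous $W$.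
\end{lemma}

\begin{proof}
Divide $P$ into $j^n$ cubes $P_i=z_i+\frac{\ell}{j}\overline U$ and set $y_j(x)=Yz_i+\frac{\ell}{j}\Phi(\frac{j}{\ell}(x-z_i))$ on $P_i$, $y_j=Yx$ on $\mathbb{R}^n\setminus P$. On each $\partial P_i$ the formula gives $Yx$, so $y_j$ is well defined. Since $\Phi$ is a bijection equal to $Yx$ off $U$, it maps $\overline U$ onto $Y\overline U$ and $U$ onto $YU$; hence $y_j$ is a bijection of $\mathbb{R}^n$ with $y_j(P_i)=YP_i$. On each of the closed pieces $P_i$ and $\overline{\mathbb{R}^n\setminus P}$ the map $y_j$ is $M'$-bi-Lipschitz (the linear map $Y$ is, because it agrees with $\Phi$ on an open set), and the images of the pieces are closed. By Lemma~\ref{lem:glue}, $y_j$ is $M'$-bi-Lipschitz on $\mathbb{R}^n$. So $y_j|_\Omega\in\mathcal{A}$, the norms of $y_j$ and $y_j^{-1}$ are bounded, and $y_j\to Yx$ uniformly. Each $P_i$ contributes $(\ell/j)^n\int_UW(\nabla\Phi)\,dx$ to the integral.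
\end{proof}

\begin{proof}[Proof of necessity in Theorem~\ref{thm:main}]
Assume \eqref{eq:lsc}, and let $\varphi\in\mathcal{A}$, $\varphi=Yx$ on $\partial\Omega$, $\det Y>0$. Let $\Phi$ and $c>0$ be given by Lemma~\ref{lem:transplant} with $D=\Omega$, $D'=U$. For the sequence of Lemma~\ref{lem:osc}, \eqref{eq:lsc} reads
\[
|\Omega|W(Y)\le|\Omega\setminus P|\,W(Y)+|P|\int_UW(\nabla\Phi)\,dx .
\]
Hence $0\le\int_U(W(\nabla\Phi)-W(Y))\,dx=c\int_\Omega(W(\nabla\varphi)-W(Y))\,dx$.
\end{proof}

\section{Sufficiency, given the cut-off}\label{sec:suff}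

The cut-off turns $y_j$, on a small cube, into a test map. The result is a local inequality with an error that can be made small.

\begin{lemma}[Local inequality]\label{lem:localineq}
Let $n$ be admissible, $W:\mathbb{R}^{n\times n}_+\to\mathbb{R}$ continuous and bi-quasiconvex, $y_j\xrightarrow{*}y$, and let $M\ge1$ bound the gradients of $y_j,y_j^{-1},y,y^{-1}$. Let $y$ be differentiable at $x_0\in\Omega$ with $Y=\nabla y(x_0)\in\mathcal{K}_M$, let $Q_\ell$ be the closed cube of side $\ell$ centered at $x_0$ with edges parallel to the axes, and let $L^*$ be the constant of Proposition~\ref{prop:cutoff} for $L=M^2$. For every integer $N\ge1$ there is $\ell_0>0$ such that for $0<\ell\le\ell_0$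
\[
W(Y)\le\liminf_{j\to\infty}\ \ell^{-n}\int_{Q_\ell}W(\nabla y_j)\,dx+\frac nN\,\big(W_M+W_{ML^*}\big).
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:local} all $y_j$ are $M$-bi-Lipschitz on one ball $B(x_0,r)\subset\Omega$; this is where the uniform bound on $y_j^{-1}$ is used. Let $\delta$ belong to $L=M^2$, and let $\ell$ be so small that $N(Q_\ell,\ell/N)\subset B(x_0,r)$. The maps $h_j(x)=x_0+Y^{-1}(y_j(x)-y(x_0))$ are $M^2$-bi-Lipschitz on $B(x_0,r)$, and
\[
|h_j(x)-x|\le M\sup_\Omega|y_j-y|+M\,|y(x)-y(x_0)-Y(x-x_0)| .
\]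
On $N(Q_\ell,\ell/N)$ the last term is $o(\ell)$ as $\ell\to0$, so it is at most $\delta\ell/(2N)$ for $\ell\le\ell_0(N)$. For fixed $\ell$ the first term is at most $\delta\ell/(2N)$ for large $j$. A translation and a dilation by $N/\ell$ carry $Q_\ell$ to $[0,N]^n$ and preserve bi-Lipschitz constants of conjugated maps, so Proposition~\ref{prop:cutoff} gives $L^*$-bi-Lipschitz homeomorphisms $\varphi_j:Q_\ell\to Q_\ell$ with $\varphi_j=\mathrm{id}$ near $\partial Q_\ell$ and $\varphi_j=h_j$ off the layer
\[
Z_\ell=\{x\in Q_\ell:\operatorname{dist}(x,\partial Q_\ell)<\tfrac{\ell}{2N}\},\qquad|Z_\ell|=\ell^n\big(1-(1-\tfrac1N)^n\big)\le\tfrac nN\ell^n .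
\]
By Lemma~\ref{lem:orient}, $\det\nabla\varphi_j>0$ a.e. Thus $Y\varphi_j\in\mathcal{A}(\operatorname{int}Q_\ell)$, $Y\varphi_j=Yx$ on $\partial Q_\ell$, $\nabla(Y\varphi_j)\in\mathcal{K}_{ML^*}$ a.e., and $\nabla(Y\varphi_j)=\nabla y_j$ a.e.\ on $Q_\ell\setminus Z_\ell$. By Lemma~\ref{lem:transplant} we may test bi-quasiconvexity on $\operatorname{int}Q_\ell$:
\[
\ell^nW(Y)\le\int_{Q_\ell}W(\nabla(Y\varphi_j))\,dx\le\int_{Q_\ell}W(\nabla y_j)\,dx+|Z_\ell|\,\big(W_M+W_{ML^*}\big).\qedhere
\]
\end{proof}

\begin{proof}[Proof of sufficiency in Theorem~\ref{thm:main}]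
Let $W$ be bi-quasiconvex, $y_j\xrightarrow{*}y$, and $M$ as in Lemma~\ref{lem:localineq}. Pass to a subsequence along which the lower limit in \eqref{eq:lsc} is a limit. Since $|W(\nabla y_j)|\le W_M$ a.e., a further subsequence satisfies $W(\nabla y_j)\to\mu$ weakly$^*$ in $L^\infty(\Omega)$. Almost every $x_0$ is a Lebesgue point of $\mu$, so that $\ell^{-n}\int_{Q_\ell}\mu\,dx\to\mu(x_0)$, and a point of differentiability of $y$ with $\nabla y(x_0)\in\mathcal{K}_M$. At such a point Lemma~\ref{lem:localineq} gives
\[
W(\nabla y(x_0))\le\ell^{-n}\int_{Q_\ell}\mu\,dx+\frac nN\,\big(W_M+W_{ML^*}\big)\qquad(\ell\le\ell_0(N)).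
\]
Since $L^*$ depends on neither $N$ nor $\ell$, letting $\ell\to0$ and then $N\to\infty$ yields $W(\nabla y(x_0))\le\mu(x_0)$. Therefore $\int_\Omega W(\nabla y)\,dx\le\int_\Omega\mu\,dx=\lim_j\int_\Omega W(\nabla y_j)\,dx$.
\end{proof}

As $n=3$ is admissible, Theorem~\ref{thm:main} is reduced to Proposition~\ref{prop:cutoff}.

\section{The cut-off, given the handle lemma}\label{sec:cells}

Near a $k$-dimensional cell of $\partial Q$ space looks like $\mathbb{R}^m\times\mathbb{R}^k$, $m=n-k$, with the cell along the second factor. When the cell is treated, the map is already the identity near the boundary of the cell. The model problem is therefore the following; for $k=0$ it is the vertex problem of Section~\ref{sec:idea}. Points of $\mathbb{R}^m\times\mathbb{R}^k$ are written $(x,v)$.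

\begin{lemma}[Handle lemma]\label{lem:handle}
Let $m\ge1$, $k\ge0$, $n=m+k\ge2$, and assume $(\mathrm{I}_m)$. There are constants $0<a<1<2\le A$, depending only on $m,k$, such that for every $L\ge1$ there is $L'=L'(L)$, and for every $L\ge1$ and $\varepsilon>0$ there is $\delta_{\mathrm{h}}=\delta_{\mathrm{h}}(L,\varepsilon)>0$, with the following property. Let $h:B^m(A)\times\mathbb{R}^k\to\mathbb{R}^n$ be $L$-bi-Lipschitz, $|h-\mathrm{id}|\le\delta_{\mathrm{h}}$, and $h(x,v)=(x,v)$ whenever $|v|\ge\frac12$ (a void condition if $k=0$). Then there is an $L'$-bi-Lipschitz homeomorphism $g$ of $\mathbb{R}^n$ with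
\[
g=h\ \text{ on }B^m(a)\times\mathbb{R}^k,\qquad g=\mathrm{id}\ \text{ off }B^m(1)\times B^k(1),\qquad|g-\mathrm{id}|\le\varepsilon .
\]
\end{lemma}

The estimate $|g-\mathrm{id}|\le\varepsilon$ keeps the corrected map close to the identity, so that the next step can be made; and since $L'$ does not depend on $\varepsilon$, the bi-Lipschitz constants of all steps can be fixed before the degrees of closeness are chosen.

\begin{proof}[Proof of Proposition~\ref{prop:cutoff} from Lemma~\ref{lem:handle}]
We use the lemma for $(m,k)=(n-k,k)$, $0\le k\le n-1$, which needs $(\mathrm{I}_m)$ for $1\le m\le n$. It remains true if $A$ is increased (restrict $h$) and $a$ is decreased, so we take $a$, $A$, $L'(\cdot)$, $\delta_{\mathrm{h}}(\cdot,\cdot)$ common to these $n$ cases.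

\medskip\noindent\emph{Cells and sizes.} A \emph{$k$-cell} is a $k$-dimensional unit cube with integer vertices and edges parallel to the axes that is contained in $\partial Q$. Let $\mathrm{Sk}_k$ be the union of the $k$-cells, so $\mathrm{Sk}_{n-1}=\partial Q$, and the relative boundary $\partial\sigma$ of a $k$-cell lies in $\mathrm{Sk}_{k-1}$. Let $t\sigma$ denote $\sigma$ shrunk by the factor $t$ about its center ($t\sigma=\sigma$ if $k=0$). At step $k$ the map will be changed within distance $s_k$ of the shrunk cells $(1-\theta_k)\sigma$ and will become the identity within distance $\rho_k$ of $\mathrm{Sk}_k$ (Figure~\ref{fig:cells}), where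
\[
s_0=\frac1{4A},\qquad\rho_k=as_k,\qquad\theta_k=\frac{\rho_{k-1}}4,\quad s_k=\frac{\theta_k}{8A}\quad(k\ge1).
\]
Since $a<1$ and $A\ge2$, we have $\rho_k\le s_k\le\frac18$ and $As_k\le\frac14$ for $k\ge0$; and for $k\ge1$ we have $\theta_k<\frac14$, $s_k\le\theta_k/16$, and so
\begin{equation}\label{eq:sizes}
As_k+\theta_k=\tfrac98\theta_k\le\rho_{k-1},\qquad\tfrac12\theta_k+\rho_k\le\theta_k\le\rho_{k-1},\qquad2s_k<\tfrac12\theta_k .
\end{equation}
For distinct $k$-cells $\sigma,\sigma'$, $k\ge1$,
\begin{equation}\label{eq:sep}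
\operatorname{dist}\big((1-\theta_k)\sigma,\sigma'\big)\ge\tfrac12\theta_k>2s_k .
\end{equation}
Indeed, in each direction spanned by $\sigma$ the coordinate of a point of $(1-\theta_k)\sigma$ has distance at least $\theta_k/2$ from $\mathbb{Z}$. If $\sigma'$ does not span one of these directions, that coordinate is an integer on $\sigma'$. Otherwise $\sigma'$ is a translate of $\sigma$, and either some unspanned coordinate differs by at least $1$, or some spanned coordinate ranges over a different unit interval, again at distance at least $\theta_k/2$.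

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=7]
\fill[gray!25] (0,0) circle (0.16);
\fill[gray!25] (1,0) circle (0.16);
\draw[dashed] (0,0) circle (0.23);
\draw[dashed] (1,0) circle (0.23);
\draw (-0.32,0) -- (1.32,0);
\draw[very thick] (0.1,0) -- (0.9,0);
\draw (0.05,-0.035) rectangle (0.95,0.035);
\draw (-0.32,0.035) -- (-0.05,0.035) -- (-0.05,-0.035) -- (-0.32,-0.035);
\draw (1.32,0.035) -- (1.05,0.035) -- (1.05,-0.035) -- (1.32,-0.035);
\fill (0,0) circle (0.008);
\fill (1,0) circle (0.008);
\node at (0.5,0.085) {$\operatorname{Supp}_\sigma$};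
\node at (0.5,-0.085) {$(1-2\theta_1)\sigma$ (thick)};
\node at (0,0.11) {$\rho_0$};
\node at (0.2,0.21) {$s_0$};
\end{tikzpicture}
\caption{Straightening along an edge $\sigma$ of $\partial Q$ for $n=2$ (not to scale). Step $0$ changes the map inside the dashed circles of radius $s_0$ about the vertices and makes it the identity on the shaded disks of radius $\rho_0$. Step $1$ changes it only in the thin rectangle $\operatorname{Supp}_\sigma$. The parts of the rectangle beyond the thick segment lie in the shaded disks, where nothing is left to correct, and the rectangles of neighboring edges are disjoint.}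
\label{fig:cells}
\end{figure}

\medskip\noindent\emph{Charts.} For a $k$-cell $\sigma$ use isometric coordinates $(x,v)\in\mathbb{R}^m\times\mathbb{R}^k$ on $\mathbb{R}^n$ in which $\sigma=\{0\}\times[-\frac12,\frac12]^k$; then $v\in t\sigma$ means $|v|_\infty\le t/2$. The handle lemma is stated for round balls, so for $k\ge1$ let $R_k(v)=\varrho(|v|)\,v/|v|_\infty$, where $\varrho$ is piecewise linear with $\varrho(0)=0$, $\varrho(\frac12)=\frac12(1-2\theta_k)$, $\varrho(1)=\frac12(1-\theta_k)$ and slope $1$ on $[1,\infty)$. By Lemma~\ref{lem:radial}, $R_k$ is a bi-Lipschitz homeomorphism of $\mathbb{R}^k$ with $R_k(B^k(\frac12))=(1-2\theta_k)\sigma$ and $R_k(B^k(1))=(1-\theta_k)\sigma$. Let $T_\sigma(x,v)=(s_kx,R_k(v))$, and $T_\sigma(x)=s_0x$ for $k=0$. This is a $\tau_k$-bi-Lipschitz homeomorphism of $\mathbb{R}^n$ with $\tau_k$ depending only on $k$ and $n$.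

\medskip\noindent\emph{Constants.} Define forward $L_0=L$, $\hat L_k=\tau_k^2\max(L_k,2)$, $L_{k+1}=\tau_k^2L'(\hat L_k)L_k$. Then define backward $\eta_n=\frac14$ and, for $k=n-1,\dots,0$,
\[
\eta_k=\min\Big\{\frac{\eta_{k+1}}2,\ \frac{\theta_k}4,\ \frac1{\tau_k}\,\delta_{\mathrm{h}}\Big(\hat L_k,\frac{\eta_{k+1}}{2\tau_k}\Big)\Big\},
\]
the middle term being omitted for $k=0$. Put $\delta=\eta_0\le\frac18$ and $L^*=L_n$. These numbers depend only on $L$ and $n$. Starting from $h_0=h$ we construct $h_k:N(Q,1)\to\mathbb{R}^n$, $0\le k\le n$, such that $h_k$ is $L_k$-bi-Lipschitz, $|h_k-\mathrm{id}|\le\eta_k$, and, for $k\ge1$, $h_k=\mathrm{id}$ on $N(\mathrm{Sk}_{k-1},\rho_{k-1})$.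

\medskip\noindent\emph{Step $k$: one cell.} Let $h_k$ be given and let $\sigma$ be a $k$-cell. The handle lemma wants a map on an infinite cylinder, so on $\{|x|\le As_k\}$ define $h^\sigma=h_k$ on the part where $v\in\sigma$, which lies in $N(Q,1)$, and, if $k\ge1$, $h^\sigma=\mathrm{id}$ on the part where $v\notin(1-2\theta_k)\sigma$. A point of both parts has distance at most $As_k+\theta_k\le\rho_{k-1}$ from $\partial\sigma$, so $h_k$ fixes it and the definitions agree. Two points of the cylinder lie both in the first part, or both in the second, or one has $|v|_\infty\le\frac12-\theta_k$ and the other $|v|_\infty>\frac12$, in which case their distance is at least $\theta_k\ge4\eta_k$. By Lemma~\ref{lem:glue}(c), $h^\sigma$ is $\max(L_k,2)$-bi-Lipschitz.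

The map $T_\sigma^{-1}h^\sigma T_\sigma$ on $B^m(A)\times\mathbb{R}^k$ is $\hat L_k$-bi-Lipschitz, within $\tau_k\eta_k$ of the identity, and equal to the identity for $|v|>\frac12$, where $R_k(v)\notin(1-2\theta_k)\sigma$, hence for $|v|\ge\frac12$ by continuity. Let $g$ be given by Lemma~\ref{lem:handle} with $\varepsilon=\eta_{k+1}/(2\tau_k)$, and $g_\sigma=T_\sigma gT_\sigma^{-1}$. Then $g_\sigma$ is $\tau_k^2L'(\hat L_k)$-bi-Lipschitz, $|g_\sigma-\mathrm{id}|\le\frac12\eta_{k+1}$, and
\begin{itemize}
\item $g_\sigma=\mathrm{id}$ off $\operatorname{Supp}_\sigma=\{|x|\le s_k,\ v\in(1-\theta_k)\sigma\}$, so $g_\sigma$ maps $\operatorname{Supp}_\sigma$ onto itself;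
\item $g_\sigma=h^\sigma=h_k$ on $\{|x|\le\rho_k,\ v\in\sigma\}$.
\end{itemize}

\noindent\emph{Step $k$: all cells.} The compact sets $\operatorname{Supp}_\sigma$ are pairwise disjoint, by \eqref{eq:sep} for $k\ge1$ and by $2s_0<1$ for $k=0$. Let $G_k=g_\sigma$ on each $\operatorname{Supp}_\sigma$ and $G_k=\mathrm{id}$ elsewhere. This is a bijection of $\mathbb{R}^n$. Near each point $G_k$ coincides with one $g_\sigma$ or with the identity, and $G_k^{-1}$ with one $g_\sigma^{-1}$ or with the identity. By Lemma~\ref{lem:glue}, $G_k$ is $\tau_k^2L'(\hat L_k)$-bi-Lipschitz, whatever the number of cells; this is the reason why $N$ does not enter. Put $h_{k+1}=G_k^{-1}\circ h_k$. It is $L_{k+1}$-bi-Lipschitz, and since $\sup|G_k^{-1}-\mathrm{id}|=\sup|G_k-\mathrm{id}|$, we get $|h_{k+1}-\mathrm{id}|\le\frac12\eta_{k+1}+\eta_k\le\eta_{k+1}$.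

It remains to show $G_k(p)=h_k(p)$, that is $h_{k+1}(p)=p$, for $p\in N(\mathrm{Sk}_k,\rho_k)$. Choose a $k$-cell $\sigma$ within distance $\rho_k$ of $p$ and let $z$ be the point of $\sigma$ closest to $p$.

If $z\in(1-\theta_k)\sigma$, then $z$ lies in the relative interior of $\sigma$ (or $k=0$), so $p-z$ is orthogonal to $\sigma$ and $p=(x,v)$ with $|x|\le\rho_k\le s_k$, $v\in(1-\theta_k)\sigma$. Hence $p\in\operatorname{Supp}_\sigma$ and $G_k(p)=g_\sigma(p)=h_k(p)$.

Otherwise $k\ge1$ and $\operatorname{dist}(p,\partial\sigma)\le\rho_k+\frac12\theta_k\le\rho_{k-1}$ by \eqref{eq:sizes}, so $h_k(p)=p$. Suppose $p\in\operatorname{Supp}_{\sigma'}$ for some $\sigma'$. Then the orthogonal projection $z'$ of $p$ onto the affine span of $\sigma'$ lies in $(1-\theta_k)\sigma'$, and $|p-z'|\le s_k$. If $\sigma'\ne\sigma$, then $|z-z'|\le2s_k$ contradicts \eqref{eq:sep}. If $\sigma'=\sigma$, then $z'$ is the point of $\sigma$ closest to $p$, so $z=z'\in(1-\theta_k)\sigma$, contrary to the case assumption. So $p$ lies in no support and $G_k(p)=p=h_k(p)$.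

\medskip\noindent\emph{Conclusion.} The map $h_n=G_{n-1}^{-1}\circ\dots\circ G_0^{-1}\circ h$ is $L^*$-bi-Lipschitz and the identity on $N(\partial Q,\rho_{n-1})$. All supports lie in $N(\partial Q,\frac18)$. If $x\in Q$ and $\operatorname{dist}(x,\partial Q)\ge\frac12$, then $\operatorname{dist}(h(x),\partial Q)\ge\frac38$, so every $G_k^{-1}$ fixes $h(x)$ and $h_n(x)=h(x)$. Let $\varphi=h_n|_Q$. The connected set $\varphi(\operatorname{int}Q)$ misses $\varphi(\partial Q)=\partial Q$ and contains points of $\operatorname{int}Q$ near $\partial Q$, so it lies in $\operatorname{int}Q$. It is open by invariance of domain, and it equals $\varphi(Q)\cap\operatorname{int}Q$, which is relatively closed in $\operatorname{int}Q$. Hence $\varphi(\operatorname{int}Q)=\operatorname{int}Q$ and $\varphi(Q)=Q$.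
\end{proof}

\section{Squeezing hyperbolic space into the ball}\label{sec:squeeze}

We turn to the handle lemma and begin with its last move. Equip $\mathbb{H}^m\times\mathbb{R}^k$ with the product metric $d=(d_{\mathbb{H}}^2+|v-v'|^2)^{1/2}$. In the factor $\mathbb{H}^m$ the squeeze is simply the identity map from the hyperbolic to the Euclidean ball, which shrinks lengths at $x$ by a factor comparable to $w(x)=\min\{1,2(1-|x|)\}$. To avoid the anisotropy seen in Section~\ref{sec:model}, the factor $\mathbb{R}^k$ must be shrunk at the same rate. So let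
\[
\Psi(x,v)=(x,w(x)v),\qquad|x|<1,
\]
a homeomorphism from $\mathbb{H}^m\times\mathbb{R}^k$ onto the Euclidean cylinder $\{|x|<1\}\times\mathbb{R}^k$. The function $w$ is $2$-Lipschitz, $w=1$ for $|x|\le\frac12$, and $1-|x|\le w(x)\le2(1-|x|)$.

\begin{lemma}\label{lem:squeeze}
Let $m\ge1$, $k\ge0$, $n=m+k$, and let $H$ be a homeomorphism of $\mathbb{H}^m\times\mathbb{R}^k$ with $\operatorname{lip}H,\operatorname{lip}H^{-1}\le L$ everywhere, $d(H(p),p)\le C_0$ for all $p$, and $H(x,v)=(x,v)$ for $|v|\ge1$. Let $g=\Psi H\Psi^{-1}$ on $\{|x|<1\}\times\mathbb{R}^k$ and $g=\mathrm{id}$ on $\{|x|\ge1\}\times\mathbb{R}^k$. Then $g$ is a $216e^{C_0}L$-bi-Lipschitz homeomorphism of $\mathbb{R}^n$, $g=\mathrm{id}$ off $B^m(1)\times B^k(1)$, and $g(p)=H(p)$ whenever $p$ and $H(p)$ lie in $B^m(\frac12)\times\mathbb{R}^k$.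
\end{lemma}

\begin{proof}
The last assertion holds because $\Psi=\mathrm{id}$ on $B^m(\frac12)\times\mathbb{R}^k$. We write $(x,z)$ for points of $\mathbb{R}^n$, so $z=w(x)v$.

\emph{Distortion of $\Psi$.} We claim that for $|v|\le2$
\begin{equation}\label{eq:Psi}
\operatorname{lip}\Psi(x,v)\le6w(x),\qquad\operatorname{lip}\Psi^{-1}(\Psi(x,v))\le9/w(x).
\end{equation}
As $x'\to x$, $|x'-x|/d_{\mathbb{H}}(x,x')\to\frac12(1-|x|^2)$, and $\frac14w(x)\le\frac12(1-|x|)\le\frac12(1-|x|^2)\le1-|x|\le w(x)$. Write $w=w(x)$, $w'=w(x')$. Then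
\[
|\Psi(x',v')-\Psi(x,v)|\le|x'-x|+w|v'-v|+2|v'|\,|x'-x| ,
\]
and the three terms contribute at most $w$, $w$ and $4w$ to $\operatorname{lip}\Psi$. For the inverse, $|z|\le2w$ gives
\[
\Big|\frac{z'}{w'}-\frac zw\Big|\le\frac{|z'-z|}{w'}+|z|\,\frac{2|x'-x|}{ww'}\le\frac{|z'-z|}{w'}+\frac{4|x'-x|}{w'} ,
\]
and $d_{\mathbb{H}}(x,x')$ contributes at most $4/w$; the total is $9/w$. The restriction on $|v|$ is the reason for the hypothesis that $H$ is the identity for large $|v|$.

\emph{Bounded displacement.} If $d_{\mathbb{H}}(x,x')\le C_0$, then $|d_{\mathbb{H}}(0,x)-d_{\mathbb{H}}(0,x')|\le C_0$, and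
\[
\frac{1-|x'|}{1-|x|}=e^{d_{\mathbb{H}}(0,x)-d_{\mathbb{H}}(0,x')}\,\frac{1+|x'|}{1+|x|}\le2e^{C_0}.
\]
Let $H(x,v)=(x_1,v_1)$, so $d_{\mathbb{H}}(x,x_1)\le C_0$. Then $w(x_1)\le2(1-|x_1|)\le4e^{C_0}w(x)$. The Euclidean length of the geodesic from $x$ to $x_1$ is the integral of $\frac12(1-|x'|^2)\le1-|x'|\le2e^{C_0}(1-|x|)$ with respect to hyperbolic arclength, so $|x_1-x|\le2C_0e^{C_0}w(x)$. Since $H$ is a bijection that fixes $\{|v|\ge1\}$ pointwise, it preserves $\{|v|<1\}$; hence $|v|\le1$ implies $|v_1|\le1$, and $|v|<2$ implies $|v_1|<2$.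

\emph{Continuity.} The map $g$ is a bijection, and $g=\mathrm{id}$ off $T=\{|x|<1,\ |z|\le w(x)\}\cup E$, where $E=\{|x|=1,\ z=0\}$. The set $T$ is closed, because $w(x)\to0$ as $|x|\to1$, and $T\subset B^m(1)\times B^k(1)$. So $g$ is continuous on the open sets $\{|x|<1\}$ and $\mathbb{R}^n\setminus T$, which cover $\mathbb{R}^n\setminus E$. A point of $T\setminus E$ has $|v|\le1$ and is moved by at most $|x_1-x|+w(x)+w(x_1)\le Cw(x)$, which tends to $0$ at $E$. So $g$ is continuous at $E$ as well.

\emph{Lipschitz bound.} On the open set $V=\{|x|<1,\ |z|<2w(x)\}$ we have $|v|,|v_1|<2$, and the chain rule with \eqref{eq:Psi} gives $\operatorname{lip}g\le6w(x_1)\cdot L\cdot9/w(x)\le216e^{C_0}L$. Since $T\subset V\cup E$, near any point outside $V\cup E$ the map $g$ is the identity. A line meets $E$, a subset of the unit sphere of $\mathbb{R}^n$, in at most two points, so $g$ is $216e^{C_0}L$-Lipschitz by Lemma~\ref{lem:glue}(a). Finally $H^{-1}$ satisfies the same hypotheses as $H$, and the map it produces is $g^{-1}$.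
\end{proof}

\section{A quantitative bi-Lipschitz Schoenflies lemma}\label{sec:schoen}

We now fill the hole. Let $\|\cdot\|$ be a norm on $\mathbb{R}^n$, $n\ge2$. For an interval $I$ put $K_I=\{x:\|x\|\in I\}$, and $K_t=K_{[0,t]}$, $S_t=\{\|x\|=t\}$. Bi-Lipschitz constants refer to the Euclidean distance.

\begin{lemma}\label{lem:schoen}
For every $L\ge1$ there is $\tilde L=\tilde L(L,n,\|\cdot\|)$ such that the following holds. If $f:K_{[1/2,2]}\to\mathbb{R}^n$ is $L$-bi-Lipschitz and $\|f(x)-x\|\le\frac1{20}$ for all $x$, then there is an $\tilde L$-bi-Lipschitz map $F:K_2\to\mathbb{R}^n$ with $F=f$ on $K_{[1,2]}$ and $F(K_1)\subset K_{1.05}$.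
\end{lemma}

The cone $x\mapsto\|x\|f(x/\|x\|)$ does not work, since a ray from $0$ may meet $f(S_1)$ twice: for the Euclidean sphere, the twist of Example~\ref{ex:twist} centered at $e_1$ fixes $e_1$ and, by the intermediate value theorem in the $x_1x_2$-plane, rotates another point of $S_1$ onto the segment $[0,e_1]$. We keep a discrete form of the self-similarity of the cone. It suffices to parametrize the region between $f(S_1)$ and its copy $\frac14f(S_1)$ by the shell $K_{[1/4,1]}$, with boundary values $f(x)$ and $\frac14f(4x)$; scaled copies then fill everything but the origin with the same constant. The only parametrization at hand is $f$ itself, which describes the region between $f(S_1)$ and $f(S_{7/4})$. We move the inner boundary to $\frac14f(S_1)$ by a radial contraction of space that does not touch the outer one, and then move the outer boundary to $f(S_1)$ along the collar given by $f$ without touching the inner one. Closeness to the identity provides the room that separates the two moves.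

\begin{proof}
\emph{Nested spheres.} Let $0.6<t<1.9$. By the Jordan--Brouwer theorem, $\mathbb{R}^n\setminus f(S_t)$ has a bounded component $J_t$ and an unbounded one $E_t$, with $\overline{J_t}=J_t\cup f(S_t)$ and $\overline{E_t}=E_t\cup f(S_t)$. For continuous $\gamma:S_1\to\mathbb{R}^n$ and $p\notin\gamma(S_1)$ let the winding number of $\gamma$ about $p$ be $\deg(\bar\gamma,\operatorname{int}K_1,p)$ for any continuous extension $\bar\gamma$ to $K_1$, and let $\gamma_t(\theta)=f(t\theta)$. Its winding number is constant on $J_t$ and on $E_t$, and it is $0$ on $E_t$ because it vanishes far away. Now $f(S_t)\subset K_{[t-1/20,\,t+1/20]}$. The set $\{\|x\|>t+\frac1{20}\}$ is connected and unbounded, so it lies in $E_t$. For $\|p\|<t-\frac1{20}$ the straight homotopy from $\gamma_t$ to $\theta\mapsto t\theta$ avoids $p$, so the winding number is $1$ and $p\in J_t$. Thus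
\begin{equation}\label{eq:sandwich}
K_{[0,\,t-1/20)}\subset J_t,\qquad\overline{J_t}\subset K_{t+1/20},
\end{equation}
and the winding number of $\gamma_t$ is $1$ on $J_t$.

The connected set $f(K_{(t,2]})$ misses $f(S_t)$ and contains points of norm at least $1.95>t+\frac1{20}$, so it lies in $E_t$. The connected set $f(K_{[1/2,t)})$ misses $f(S_t)$ and contains points of norm at most $0.55<t-\frac1{20}$, so it lies in $J_t$. Let $0.6<s<t<1.9$. The set $\overline{E_t}$ is connected, unbounded and disjoint from $f(S_s)\subset J_t$, so $\overline{E_t}\subset E_s$; taking complements, $\overline{J_s}\subset J_t$. We claim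
\begin{equation}\label{eq:shell}
f(K_{[s,t]})=\overline{J_t}\setminus J_s .
\end{equation}
The inclusion $\subset$ holds because $f(K_{[s,t)})\subset J_t$ and $f(K_{(s,t]})\subset E_s$. A point of the right side that is not on $f(S_s)\cup f(S_t)$ lies in $J_t\cap E_s$. If it were not in $f(K_{[s,t]})$, the homotopy $\gamma_r$, $s\le r\le t$, would avoid it, although the winding numbers of $\gamma_s$ and $\gamma_t$ about it are $0$ and $1$.

Put $J=J_1$. By \eqref{eq:sandwich}, $\overline J\subset K_{1.05}$, $\frac14\overline J\subset K_{0.27}\subset J_{3/4}\subset J$, and $K_{3/2}\subset J_{7/4}$.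

\emph{The contraction.} Let $c(x)=\rho(\|x\|)x/\|x\|$ with $\rho(r)=r/4$ on $[0,\frac54]$, $\rho(r)=r$ for $r\ge\frac32$, linear between. By Lemma~\ref{lem:radial}, $c$ is a bi-Lipschitz homeomorphism of $\mathbb{R}^n$. On $\overline J\subset K_{5/4}$ it is multiplication by $\frac14$. It is the identity off $K_{3/2}\subset J_{7/4}$, so it fixes $f(S_{7/4})$ pointwise and maps $\overline{J_{7/4}}$ onto itself. By \eqref{eq:shell}, $c\circ f$ maps $K_{[1,7/4]}$ onto $\overline{J_{7/4}}\setminus\frac14J$.

\emph{The push.} Let $R:K_{[3/4,1]}\to K_{[3/4,7/4]}$ be the radial map that is affine in $\|x\|$ and fixes $S_{3/4}$. Define $\kappa=\mathrm{id}$ on $\overline{J_{3/4}}$ and $\kappa=f\circ R\circ f^{-1}$ on $f(K_{[3/4,1]})=\overline J\setminus J_{3/4}$. The definitions agree on $f(S_{3/4})$, and by \eqref{eq:shell} the second piece is mapped bijectively onto $\overline{J_{7/4}}\setminus J_{3/4}$. So $\kappa:\overline J\to\overline{J_{7/4}}$ is a bijection, $CL^2$-bi-Lipschitz on each piece, with $C$ the constant of $R$. If $p,q$ do not lie in a common piece,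 say $p\in J_{3/4}$ and $q\in E_{3/4}$, the segment $[p,q]$ contains a point $z\in f(S_{3/4})$, which belongs to both pieces, and
\[
|\kappa(p)-\kappa(q)|\le CL^2\big(|p-z|+|z-q|\big)=CL^2|p-q| .
\]
The inverse $\kappa^{-1}$ has the pieces $\overline{J_{3/4}}$ and $\overline{J_{7/4}}\setminus J_{3/4}$ with the same interface $f(S_{3/4})$, so the same estimate holds for it. Note that $\kappa=\mathrm{id}$ on $\frac14\overline J$.

\emph{The basic shell.} The map $\Theta=\kappa^{-1}\circ c\circ f$ is a bi-Lipschitz homeomorphism of $K_{[1,7/4]}$ onto $\overline J\setminus\frac14J$. On $S_{7/4}$, $\Theta(x)=\kappa^{-1}(f(x))=f(\frac47x)$; on $S_1$, $\Theta(x)=\kappa^{-1}(\frac14f(x))=\frac14f(x)$. Precompose $\Theta$ with the radial map $K_{[1/4,1]}\to K_{[1,7/4]}$ that is affine in $\|x\|$; it is $x\mapsto4x$ on $S_{1/4}$ and $x\mapsto\frac74x$ on $S_1$. We obtain a homeomorphism $\Phi:K_{[1/4,1]}\to\overline J\setminus\frac14J$, which is $\tilde L$-bi-Lipschitz for some $\tilde L=\tilde L(L,n,\|\cdot\|)\ge L$, with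
\[
\Phi=f\ \text{ on }S_1,\qquad\Phi(x)=\tfrac14f(4x)\ \text{ on }S_{1/4}.
\]

\emph{The map $F$.} Let $F=f$ on $K_{[1,2]}$, $F(x)=4^{-i}\Phi(4^ix)$ on the ring $K_{[4^{-i-1},4^{-i}]}$ for $i\ge0$, and $F(0)=0$. On $S_{4^{-i}}$ both applicable formulas give $4^{-i}f(4^ix)$. Since $\Phi(S_{1/4})=\frac14f(S_1)$, the half-open ring $K_{(4^{-i-1},4^{-i}]}$ is mapped bijectively onto $4^{-i}\overline J\setminus4^{-i-1}\overline J$. The sets $4^{-i}\overline J\subset K_{1.05\cdot4^{-i}}$ decrease to $\{0\}$, so these images are disjoint with union $\overline J\setminus\{0\}$. Also $f(K_{(1,2]})\subset E_1$. Hence $F$ is a continuous injection with $F(K_1)=\overline J\subset K_{1.05}$, and $F^{-1}$ is continuous on $F(K_2)$ by compactness.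

\emph{Lipschitz bounds.} The rings and $K_{[1,2]}$ form a locally finite closed cover of $K_2\setminus\{0\}$, and $F$ is $\tilde L$-bi-Lipschitz on each. By Lemma~\ref{lem:glue}(b),(a), with exceptional point $0$, $F$ is $\tilde L$-Lipschitz on the convex set $K_2$. For the inverse we need a convex subset of the image that contains $\overline J$. By \eqref{eq:shell} and \eqref{eq:sandwich}, $F(K_{7/4})=\overline{J_{7/4}}\supset K_{1.05}$. The images of the rings and of $K_{[1,2]}$ are compact and locally finite off $0$, so in the same way $F^{-1}$ is $\tilde L$-Lipschitz on $K_{1.05}\supset\overline J$. It is $L$-Lipschitz on $f(K_{[1,2]})$. For $p\in J$ and $q\in f(K_{(1,2]})\subset E_1$ the segment $[p,q]$ contains a point $z\in f(S_1)$, and $|F^{-1}(p)-F^{-1}(q)|\le\tilde L|p-z|+L|z-q|\le\tilde L|p-q|$.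
\end{proof}

\section{Proof of the handle lemma}\label{sec:handle}

We follow the four moves of Section~\ref{sec:model} in the first factor of $\mathbb{R}^m\times\mathbb{R}^k$, carrying the second factor along. A final compactness argument supplies the estimate $|g-\mathrm{id}|\le\varepsilon$.

\subsection*{Step 1: data depending only on $m$ and $k$}

Let $\Sigma,\Gamma,q,\alpha_0$ be as in $(\mathrm{I}_m)$ and $\pi:\mathbb{H}^m\to\Sigma$ the covering; after an isometry of $\mathbb{H}^m$, $\pi(0)\ne q$.

\emph{Normalization.} At the end the lifted map has to agree with $h$ itself near $x=0$, so we adjust the immersion to invert $\pi$ there. Near $0$ the map $\beta=\alpha_0\circ\pi$ is a local diffeomorphism, and $e(x)=\beta(x)-\beta(0)-D\beta(0)x$ satisfies $|e(x)|\le C|x|^2$, $|De(x)|\le C|x|$. Let $\zeta$ be smooth with compact support and $\zeta=1$ near $0$. For small $r$ the map $x\mapsto\zeta(x/r)e(x)$, extended by zero, is smooth with gradient $O(r)$. Hence $\hat\beta(x)=\beta(0)+D\beta(0)x+\zeta(x/r)e(x)$ is an affine isomorphism composed with $\mathrm{id}+\psi$,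 where $\psi$ is smooth and $\frac12$-Lipschitz; such a map is bijective by the contraction principle and has invertible derivative. So $\hat\beta$ is a diffeomorphism of $\mathbb{R}^m$ that equals $\beta$ near $0$. The immersion $\alpha=\hat\beta^{-1}\circ\alpha_0$ satisfies, for some $b\in(0,\frac14]$,
\[
\alpha(\pi(x))=x\qquad\text{for }|x|\le2b .
\]

\emph{A chart at the puncture.} The compact set $\pi(B^m(2b))$ does not contain $q$. Let $\chi$ be a smooth embedding of the open ball of radius $3$ in $\mathbb{R}^m$ into $\Sigma\setminus\pi(B^m(2b))$ with $\chi(0)=q$. Put $D_t=\chi(B^m(t))$, $\Sigma_t=\Sigma\setminus\operatorname{int}D_t$, $X=\Sigma\times\mathbb{R}^k$ with the product metric $d$, and $X_t=\Sigma_t\times\mathbb{R}^k$. A tilde denotes the product with $\mathrm{id}_{\mathbb{R}^k}$: $\tilde\alpha,\tilde\chi,\tilde\pi$. On $\mathbb{R}^n$ let $\|(x,v)\|=\max(|x|,|v|)\le|(x,v)|$, with $K_I$, $K_t$ as in Section~\ref{sec:schoen}.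

\emph{Constants.} Every point of $\Sigma\setminus\{q\}$ has a neighborhood on which $\alpha$ is bi-Lipschitz. By compactness of $\Sigma_{1/8}$ there are $r_0>0$ and $\Lambda\ge1$ such that for $u\in\Sigma_{1/8}$ the closed ball of radius $r_0$ about $u$ lies in $\Sigma\setminus\{q\}$ and $\alpha$ is $\Lambda$-bi-Lipschitz on it. Then
\begin{equation}\label{eq:ballimage}
\alpha(B_\Sigma(u,r_0))\supset B(\alpha(u),r_0/\Lambda).
\end{equation}
Indeed, the intersection of the two sets is open and contains $\alpha(u)$. It is relatively closed in the ball on the right: a limit $p$ of points $\alpha(u_i)$ equals $\alpha(u_*)$ for a limit point $u_*$ of $(u_i)$ in the closed ball, and $d(u,u_*)\le\Lambda|p-\alpha(u)|<r_0$. Enlarge $\Lambda$ so that $\chi$ is $\Lambda$-bi-Lipschitz on $B^m(\frac52)$. Choose $A\ge2$ with $|\alpha|\le A$ on $\Sigma_{1/8}$, and put $r_1=\operatorname{dist}(\Sigma_{1/4},D_{1/8})>0$. Choose $r_*>0$ with $r_*<\operatorname{dist}(D_{5/2},\Sigma\setminus\operatorname{im}\chi)$ and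
\begin{equation}\label{eq:systole}
d_{\mathbb{H}}(x,\gamma x)\ge2r_*\qquad\text{for all }x\in\mathbb{H}^m,\ 1\ne\gamma\in\Gamma .
\end{equation}
This is possible: by compactness, all balls of some radius $\varrho$ in $\Sigma$ are evenly covered; a geodesic from $x$ to $\gamma x$ shorter than $\varrho$ projects into such a ball and so stays in one sheet, which forces $\gamma x=x$ and $\gamma=1$. Finally fix $\delta_0>0$ with $\Lambda^2\delta_0\le\frac1{20}$ and $\Lambda\delta_0$ smaller than each of the positive numbers
\[
\tfrac{r_0}{16},\quad\tfrac{r_1}4,\quad r_*,\quad\operatorname{dist}(D_2,\Sigma\setminus D_{5/2}),\quad\operatorname{dist}\big(\tilde\chi(K_{1.05}),X\setminus\tilde\chi(K_2)\big),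
\]
and $\operatorname{dist}_{\mathbb{H}}\big(B^m(b),\mathbb{H}^m\setminus B^m(2b)\big)$. In Steps 2--5, $h$ is as in the lemma with $|h-\mathrm{id}|\le\delta\le\delta_0$.

\subsection*{Step 2: wrapping}

For $p=(u,v)\in X_{1/8}$ the point $\tilde\alpha(p)$ lies in the domain of $h$, and $|h(\tilde\alpha(p))-\tilde\alpha(p)|\le\delta<r_0/\Lambda$. By \eqref{eq:ballimage} there is a unique point $h_Z(p)\in B_\Sigma(u,r_0)\times\mathbb{R}^k$ with
\[
\tilde\alpha(h_Z(p))=h(\tilde\alpha(p)),
\]
and $d(h_Z(p),p)\le\Lambda\delta$ because $\tilde\alpha$ is $\Lambda$-bi-Lipschitz on that set. If $|v|\ge\frac12$, then $h_Z(p)=p$. Let $p_1,p_2\in X_{1/8}$. If $d(p_1,p_2)\le r_0/4$, the four points $p_i,h_Z(p_i)$ lie in $B_\Sigma(u_1,r_0)\times\mathbb{R}^k$, so $h_Z$ changes their distance by a factor at most $\Lambda^2L$. If $d(p_1,p_2)>r_0/4>4\Lambda\delta$, the factor is at most $2$ by Lemma~\ref{lem:glue}(c).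

So far the region left out is a neighborhood of $\{q\}\times\mathbb{R}^k$, which is unbounded if $k\ge1$. Here the hypothesis $h=\mathrm{id}$ for $|v|\ge\frac12$ enters: it allows us to extend $h_Z$ by the identity to $\{|v|\ge\frac12\}$, so that only a bounded hole remains. Consider $h_Z$ on
\[
Z=X_{1/4}\cup\{|v|\ge\tfrac12\}.
\]
Take two points of $Z$ at distance less than $r_1$. If one lies in $X_{1/4}$, the first component of the other is not in $D_{1/8}$, so both lie in $X_{1/8}$; otherwise both lie in $\{|v|\ge\frac12\}$. For pairs at distance at least $r_1>4\Lambda\delta$ use Lemma~\ref{lem:glue}(c). Hence $h_Z:Z\to X$ is $L_1$-bi-Lipschitz with $L_1=2\Lambda^2L$, moves points by at most $\Lambda\delta$, and is the identity for $|v|\ge\frac12$.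

\subsection*{Step 3: filling}

If $\|(x,v)\|\ge\frac12$ then $|x|\ge\frac12$ or $|v|\ge\frac12$, so $\tilde\chi(K_{[1/2,2]})\subset Z$. By the choice of $\delta_0$, $h_Z$ maps this set into $D_{5/2}\times\mathbb{R}^k$. Thus $f=\tilde\chi^{-1}h_Z\tilde\chi$ is defined on $K_{[1/2,2]}$, is $\Lambda^2L_1$-bi-Lipschitz, and $\|f-\mathrm{id}\|\le\Lambda^2\delta\le\frac1{20}$. Let $F$ be given by Lemma~\ref{lem:schoen}, with constant $\tilde L=\tilde L(\Lambda^2L_1)$; its values lie in $B^m(\frac52)\times\mathbb{R}^k$. A point $(u,v)\notin\tilde\chi(\operatorname{int}K_1)$ has $u\in\Sigma_1$ or $|v|\ge1$, so it lies in $Z$. Define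
\[
h_X=\tilde\chi F\tilde\chi^{-1}\ \text{ on }\tilde\chi(K_2),\qquad h_X=h_Z\ \text{ on }X\setminus\tilde\chi(\operatorname{int}K_1).
\]
These closed sets cover $X$, and on their intersection $\tilde\chi(K_{[1,2]})$ the definitions agree because $F=f$ there. So $h_X:X\to X$ is continuous, and $h_X=\mathrm{id}$ for $|v|\ge1$.

The map $h_X$ is injective on each of the two sets. If $p\in\tilde\chi(\operatorname{int}K_1)$ and $p'\notin\tilde\chi(K_2)$ had the same image, then $p'$ would be within $\Lambda\delta$ of $h_X(p')=h_X(p)\in\tilde\chi(K_{1.05})$, contrary to the choice of $\delta_0$. So $h_X$ is injective, and open by invariance of domain. Its image $h_X(\Sigma\times B^k(1))\cup\{|v|\ge1\}$ is closed, and $X$ is connected, so $h_X$ is a homeomorphism of $X$. It is $L_2$-bi-Lipschitz, $L_2=\max(L_1,\Lambda^2\tilde L)$, on each of the open sets $\tilde\chi(\operatorname{int}K_2)$ and $X\setminus\tilde\chi(K_1)$. These cover $X$ and their images are open, so $\operatorname{lip}h_X,\operatorname{lip}h_X^{-1}\le L_2$ everywhere, and $L_2$ depends only on $L$.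

\subsection*{Step 4: lifting}

The group $\Gamma$ acts isometrically on $\mathbb{H}^m\times\mathbb{R}^k$ through the first factor, with quotient map $\tilde\pi$. We need a lift of $h_X$ that moves points a bounded distance. Away from the hole $h_X$ is close to the identity and we choose the nearest preimage; inside the hole it is not, and we use that the chart is simply connected. The components of $\tilde\pi^{-1}(\operatorname{im}\tilde\chi)$, called \emph{sheets}, are mapped homeomorphically onto $\operatorname{im}\tilde\chi$ and are permuted transitively by $\Gamma$. For $\tilde p\in\mathbb{H}^m\times\mathbb{R}^k$ and $p=\tilde\pi(\tilde p)$ define $H(\tilde p)\in\tilde\pi^{-1}(h_X(p))$ as follows.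
\begin{itemize}
\item[(a)] If $p\notin\tilde\chi(K_1)$, let $H(\tilde p)$ be the unique preimage at distance less than $r_*$ from $\tilde p$. It exists: lift a shortest path from $p$ to $h_X(p)=h_Z(p)$, of length at most $\Lambda\delta<r_*$, starting at $\tilde p$; this also shows $d(H(\tilde p),\tilde p)\le\Lambda\delta$. It is unique by \eqref{eq:systole}.
\item[(b)] If $p\in\tilde\chi(\operatorname{int}K_2)$, then $h_X(p)\in\operatorname{im}\tilde\chi$; let $H(\tilde p)$ be the preimage in the sheet of $\tilde p$.
\end{itemize}
Where both rules apply, the shortest path in (a) starts in $D_2\times\mathbb{R}^k$ and is shorter than $r_*$, so it stays in $\operatorname{im}\tilde\chi$ and its lift stays in the sheet of $\tilde p$; the rules agree.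

Near each point $\tilde p_0$, $H=s\circ h_X\circ\tilde\pi$ with a continuous local inverse $s$ of $\tilde\pi$. Under rule (b), $s$ is the inverse of $\tilde\pi$ on the sheet. Under rule (a), take $s$ with $s(h_X(\tilde\pi\tilde p_0))=H(\tilde p_0)$; for $\tilde p$ near $\tilde p_0$ the point $s(h_X(\tilde\pi\tilde p))$ is still within distance less than $r_*$ of $\tilde p$, so it is $H(\tilde p)$. Thus $H$ is a local homeomorphism. Both rules are invariant under $\Gamma$, so $H\gamma=\gamma H$. If $H(\tilde p)=H(\tilde p')$, then $\tilde\pi\tilde p=\tilde\pi\tilde p'$, so $\tilde p'=\gamma\tilde p$ and $\gamma H(\tilde p)=H(\tilde p)$, whence $\gamma=1$. Given $\tilde r$, choose $\tilde p$ with $h_X(\tilde\pi\tilde p)=\tilde\pi\tilde r$; then $H(\tilde p)=\gamma\tilde r$ for some $\gamma$, and $H(\gamma^{-1}\tilde p)=\tilde r$. So $H$ is a homeomorphism, and since $\tilde\pi$ and $s$ preserve distances locally, $\operatorname{lip}H,\operatorname{lip}H^{-1}\le L_2$.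

\emph{Displacement.} If $p\in\tilde\chi(K_1)$, then $\tilde p$ and $H(\tilde p)$ both lie in the lift of $\tilde\chi(K_{1.05})$ to the sheet of $\tilde p$. These lifts are images of one compact set under $\Gamma$. So $d(H(\tilde p),\tilde p)\le C_0$ for all $\tilde p$, where $C_0$, the maximum of $r_*$ and the diameter of that compact set, depends only on the data of Step~1. For $|v|\ge1$ we have $h_X(p)=p$, both rules select $\tilde p$, and so $H(\tilde p)=\tilde p$.

\emph{Agreement with $h$.} Let $|x|\le b$. Then $\pi(x)\notin\operatorname{im}\chi$, so $\tilde\pi(x,v)\in X_{1/8}$, rule (a) applies, and by the choice of $\delta_0$ the first component of $H(x,v)$ lies in $B^m(2b)$. As $\tilde\alpha\tilde\pi=\mathrm{id}$ on $B^m(2b)\times\mathbb{R}^k$,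
\begin{equation}\label{eq:agree}
H(x,v)=\tilde\alpha\tilde\pi H(x,v)=\tilde\alpha h_Z\tilde\pi(x,v)=h\tilde\alpha\tilde\pi(x,v)=h(x,v).
\end{equation}

\subsection*{Step 5: squeezing}

Lemma~\ref{lem:squeeze} applied to $H$ gives an $L_3$-bi-Lipschitz homeomorphism $g$ of $\mathbb{R}^n$, $L_3=216e^{C_0}L_2$ depending only on $L$, with $g=\mathrm{id}$ off $B^m(1)\times B^k(1)$. Since $2b\le\frac12$, \eqref{eq:agree} gives $g=h$ on $B^m(b)\times\mathbb{R}^k$.

\subsection*{Step 6: closeness to the identity}

The map $g$ need not be close to the identity, because $C_0$ does not shrink with $\delta$. But as $\delta\to0$ the maps $g$ accumulate at maps that are the identity on $B^m(b)\times\mathbb{R}^k$, and such a limit can be divided out. We show that the lemma holds with $a=b/2$ and $L'=L_3^2$. If not, there are $L$, $\varepsilon>0$ and maps $h_j$ as in the lemma, with this $L$ and $|h_j-\mathrm{id}|\le\delta_j\to0$, for which no homeomorphism with the required properties exists. For large $j$ let $g_j$ be the map of Step~5 for $h_j$. The maps $g_j,g_j^{-1}$ are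 $L_3$-Lipschitz and equal the identity off a fixed compact set. By the Arzel\`a--Ascoli theorem, along a subsequence $g_j$ and $g_j^{-1}$ converge uniformly; the limits are $L_3$-Lipschitz and inverse to each other. So $g_\infty=\lim g_j$ is an $L_3$-bi-Lipschitz homeomorphism with $g_\infty=\mathrm{id}$ off $B^m(1)\times B^k(1)$ and $g_\infty=\lim h_j=\mathrm{id}$ on $B^m(b)\times\mathbb{R}^k$. Put $g_j'=g_\infty^{-1}\circ g_j$. It is $L_3^2$-bi-Lipschitz, the identity off $B^m(1)\times B^k(1)$, and $\sup|g_j'-\mathrm{id}|\le L_3\sup|g_j-g_\infty|\to0$. If $\delta_j\le b/2$, then $g_j=h_j$ maps $B^m(b/2)\times\mathbb{R}^k$ into $B^m(b)\times\mathbb{R}^k$, where $g_\infty^{-1}=\mathrm{id}$, so $g_j'=h_j$ on $B^m(b/2)\times\mathbb{R}^k$. For large $j$, $g_j'$ has all the required properties, a contradiction.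

This proves Lemma~\ref{lem:handle}, hence Proposition~\ref{prop:cutoff}, and completes the proof of Theorem~\ref{thm:main}. \qed

\section{Complements}\label{sec:compl}

\begin{theorem}[Closedness of $\mathcal{A}$]\label{thm:closed}
Let $y_j\in\mathcal{A}$, $\sup_j(\|y_j\|_{W^{1,\infty}}+\|y_j^{-1}\|_{W^{1,\infty}})<\infty$, and $y_j\to y$ weakly$^*$ in $W^{1,\infty}(\Omega;\mathbb{R}^3)$. Then $y\in\mathcal{A}$. So in Theorem~\ref{thm:main} the assumption $y\in\mathcal{A}$ is redundant.
\end{theorem}

\begin{proof}
Let $M\ge1$ bound the gradients of $y_j,y_j^{-1}$; we have $y_j\to y$ uniformly. For $x\ne x'$ choose disjoint balls $B(x,r),B(x',r)\subset\Omega$. Their images under $y_j$ are disjoint and contain the balls of radius $r/M$ about $y_j(x)$ and $y_j(x')$ by Lemma~\ref{lem:local}. So $|y_j(x)-y_j(x')|\ge r/M$ for all $j$, and $y(x)\ne y(x')$. As a uniform limit, $y$ is $M$-bi-Lipschitz on $B(x,r/M^2)$ whenever $B(x,r)\subset\Omega$. By invariance of domain $y$ is a homeomorphism onto the open set $y(\Omega)$, and $y^{-1}$ is bounded and locally $M$-Lipschitz,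 so $y^{-1}\in W^{1,\infty}$. Let $B$ be an open ball about $x$ with $\overline B\subset\Omega$. Since $y(x)\notin y(\partial B)$, the straight homotopy gives $\deg(y,B,y(x))=\deg(y_j,B,y(x))$ for large $j$. By Lemma~\ref{lem:orient} the left side is $i(y)=\pm1$ and the right side is $0$ or $1$. So $i(y)=+1$ and $\det\nabla y>0$ a.e.
\end{proof}

\begin{theorem}[Integrands depending on $x$ and $y$]\label{thm:general}
Let $f:\overline\Omega\times\mathbb{R}^3\times\mathbb{R}^{3\times3}_+\to\mathbb{R}$ be continuous. The following are equivalent: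
\begin{itemize}
\item[(a)] $f(x,s,\cdot)$ is bi-quasiconvex for all $(x,s)\in\Omega\times\mathbb{R}^3$;
\item[(b)] $\int_\Omega f(x,y,\nabla y)\,dx\le\liminf_j\int_\Omega f(x,y_j,\nabla y_j)\,dx$ whenever $y_j\xrightarrow{*}y$;
\item[(c)] whenever $y_j\xrightarrow{*}y$, every weak$^*$ limit $\mu$ in $L^\infty(\Omega)$ of a subsequence of $f(\cdot,y_j,\nabla y_j)$ satisfies $\mu\ge f(\cdot,y,\nabla y)$ a.e.
\end{itemize}
\end{theorem}

\begin{proof}
For sequences with values in a closed ball $\overline B$ and gradients in $\mathcal{K}_M$, let $\omega$ be a nondecreasing continuous function with $\omega(0)=0$ and $|f(x,s,F)-f(x',s',F)|\le\omega(|x-x'|+|s-s'|)$ for $x,x'\in\overline\Omega$, $s,s'\in\overline B$, $F\in\mathcal{K}_M$; it exists by uniform continuity on compact sets.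

(c)$\Rightarrow$(b). The integrands $f(\cdot,y_j,\nabla y_j)$ are bounded in $L^\infty$. Take a subsequence that realizes the lower limit and converges weakly$^*$ to some $\mu$; then $\liminf_j\int_\Omega f(x,y_j,\nabla y_j)\,dx=\int_\Omega\mu\,dx\ge\int_\Omega f(x,y,\nabla y)\,dx$.

(a)$\Rightarrow$(c). Pass to the subsequence with limit $\mu$. Let $x_0$ be a Lebesgue point of $\mu$ at which $y$ is differentiable with $Y=\nabla y(x_0)\in\mathcal{K}_M$, and let $W^0=f(x_0,y(x_0),\cdot)$. On $Q_\ell\subset\Omega$ we have $|x-x_0|\le\ell$ and $|y_j(x)-y(x_0)|\le M\ell+\sup|y_j-y|$, so $W^0(\nabla y_j)\le f(x,y_j,\nabla y_j)+\omega((1+M)\ell+\sup|y_j-y|)$ a.e. Lemma~\ref{lem:localineq} for $W^0$ gives, for $\ell\le\ell_0(N)$,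
\[
f(x_0,y(x_0),Y)\le\ell^{-3}\int_{Q_\ell}\mu\,dx+\omega((1+M)\ell)+\frac3N\big(W^0_M+W^0_{ML^*}\big).
\]
Let $\ell\to0$, then $N\to\infty$.

(b)$\Rightarrow$(a). Fix $(x_0,s_0)\in\Omega\times\mathbb{R}^3$, $W^0=f(x_0,s_0,\cdot)$, and a test map $\varphi$ with boundary values $Yx$. Let $\Phi$, $c>0$ be given by Lemma~\ref{lem:transplant} with $D=\Omega$, $D'=U=(0,1)^3$. Take the sequence of Lemma~\ref{lem:osc} for the cube $P=Q_\ell\subset\Omega$ centered at $x_0$, $\ell\le1$, and add the constant $s_0-Yx_0$. Then $y_j\xrightarrow{*}y=s_0+Y(x-x_0)$ and $y_j=y$ off $Q_\ell$, so the integrals over $\Omega\setminus Q_\ell$ cancel in (b). On $Q_\ell$ the quantities $|x-x_0|+|y-s_0|$ and $|x-x_0|+|y_j-s_0|$ are at most $C\ell$, and all gradients lie in $\mathcal{K}_{M'}$, with $C$, $M'$ independent of $\ell$ and $j$. Therefore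
\begin{align*}
\ell^3\big(W^0(Y)-\omega(C\ell)\big)&\le\int_{Q_\ell}f(x,y,Y)\,dx\le\liminf_j\int_{Q_\ell}f(x,y_j,\nabla y_j)\,dx\\
&\le\ell^3\Big(\int_UW^0(\nabla\Phi)\,dx+\omega(C\ell)\Big).
\end{align*}
Dividing by $\ell^3$ and letting $\ell\to0$ gives $0\le\int_U(W^0(\nabla\Phi)-W^0(Y))\,dx=c\int_\Omega(W^0(\nabla\varphi)-W^0(Y))\,dx$.
\end{proof}

\begin{remark}[The dimension]\label{rem:dim}
The arguments use $n=3$ only through $(\mathrm{I}_m)$, $1\le m\le n$. So Theorems~\ref{thm:main}, \ref{thm:closed} and~\ref{thm:general}, with $\mathbb{R}^n$ in place of $\mathbb{R}^3$, hold for every admissible $n\ge2$. This covers $n=2$, the planar result recalled in Section~\ref{sec:intro}, and $n=3$. For $n\ge4$ only this implication is asserted. The additional input needed is a closed hyperbolic $m$-manifold that is parallelizable off a point, for each $4\le m\le n$, together with the immersion theorem of \cite{Hirsch}.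
\end{remark}

\begin{thebibliography}{9}

\bibitem{Hirsch}
M.~Hirsch, \emph{On imbedding differentiable manifolds in Euclidean space}, Ann. of Math. \textbf{73} (1961).

\bibitem{Problem}
\emph{Minimization problems on orientation-preserving bi-Lipschitz maps},
\texttt{https://www2.karlin.mff.cuni.cz/\allowbreak\textasciitilde prusv/\allowbreak ncmm/\allowbreak conference/\allowbreak heidelberg-prague-2015/\allowbreak download/\allowbreak 08\_kruzik.pdf}

\bibitem{Whitehead}
J.~H.~C.~Whitehead, \emph{The immersion of an open 3-manifold in Euclidean 3-space}, Proc. LMS \textbf{11} (1961).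

\end{thebibliography}
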